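# Reassigning masses on a line: positive Pfaffians, a heat flow, and a line that meets a sphere

## 1. A skew matrix attached to points on a line

Take points $x_1<\dots<x_N$ on the real line and a function $f$ of distance. Form the skew-symmetric $N\times N$ matrix $A(x)$ with
$$A_{ij}(x)=f(x_j-x_i)\quad (i<j),\qquad A_{ji}=-A_{ij},\qquad A_{ii}=0 .$$
With $\mathbf 1=(1,\dots,1)^T$, form also the bordered skew matrix of size $N+1$,
$$\hat A(x)=\begin{pmatrix}A(x)&\mathbf 1\\-\mathbf 1^T&0\end{pmatrix}.$$
Everything in this lecture rests on one property of these matrices: a certain Pfaffian is strictly positive, for every choice of the points.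

**Definition (the functions $f$).** Throughout, $f(r)=\int_{(0,\infty)}e^{-\kappa r}\,d\mu(\kappa)$ for $r>0$, where $\mu\neq 0$ is a positive measure on $(0,\infty)$ with $f(r)<\infty$ for all $r>0$.

For example, $d\mu=\kappa\,d\kappa$ gives $f(r)=\int_0^\infty \kappa e^{-\kappa r}d\kappa=r^{-2}$, the Newtonian case. More generally $d\mu=\kappa^{s-1}d\kappa/\Gamma(s)$ gives $r^{-s}$ for $s>0$. A point mass at $\kappa$ gives $e^{-\kappa r}$.

**Definition (Pfaffian).** For a skew-symmetric matrix $B$ of even size,
$$\operatorname{Pf}B=\sum_{\text{perfect matchings}}\pm\prod_{i<j\text{ matched}}B_{ij},$$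
where the sum is over perfect matchings of the index set. The sign of a matching is $(-1)^{\text{number of crossings}}$, two matched pairs $\{i,k\},\{j,l\}$ being crossed if $i<j<k<l$. The Pfaffian of the empty matrix is $1$.

We use two textbook facts: $(\operatorname{Pf}B)^2=\det B$, and $\operatorname{Pf}(TBT^T)=\det T\cdot\operatorname{Pf}B$. In size $4$ there are three matchings, one of them crossed:
$$\operatorname{Pf}B=B_{12}B_{34}-B_{13}B_{24}+B_{14}B_{23}.$$

**Theorem 1 (Pfaffian positivity).** For all $x_1<\dots<x_N$: if $N$ is even, $\operatorname{Pf}A(x)>0$; if $N$ is odd, $\operatorname{Pf}\hat A(x)>0$.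

Here are the first cases. Write $f_{ij}=f(x_j-x_i)$ for $i<j$, and note that $f$ is positive and strictly decreasing.

- $N=1$: $\operatorname{Pf}\hat A=1$.
- $N=2$: $\operatorname{Pf}A=f_{12}>0$.
- $N=3$: the size-$4$ formula with last column $\mathbf 1$ gives $\operatorname{Pf}\hat A=f_{12}-f_{13}+f_{23}$. This is positive because $f_{13}<f_{12}$.
- $N=4$: $\operatorname{Pf}A=f_{12}f_{34}-f_{13}f_{24}+f_{14}f_{23}$. By Hölder's inequality $\log f$ is convex. Let $a,b,c$ be the three consecutive gaps and $t=a/(a+c)$. Then $a+b=(1-t)\,b+t\,(a+b+c)$ and $b+c=t\,b+(1-t)(a+b+c)$. Adding the two convexity inequalities gives $f(a+b)f(b+c)\le f(b)f(a+b+c)$, that is, $f_{13}f_{24}\le f_{14}f_{23}$. So $\operatorname{Pf}A\ge f_{12}f_{34}>0$.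

What Theorem 1 is for: a nonzero Pfaffian says that $A$ or $\hat A$ is invertible. This turns out to control all the mass vectors for which a given configuration of points on a line is a central configuration.

## 2. Central configurations and permuted masses

**Definition (central configuration).** Let $m=(m_1,\dots,m_n)$ be positive masses. A configuration $q=(q_1,\dots,q_n)$ of distinct points is a central configuration for $m$ if there is a constant $\lambda$ with
$$\sum_{j\neq k} \frac{m_j\,(q_j-q_k)}{|q_j-q_k|^3} + \lambda\,(q_k-c)=0,\qquad k=1,\dots,n, \tag{1}$$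
where $c=\sum_i m_iq_i/\sum_i m_i$ is the center of mass. In the collinear problem the $q_k$ are distinct points of a line, identified with $\mathbf R$.

For a permutation $\sigma$ of $\{1,\dots,n\}$ put $m_\sigma=(m_{\sigma(1)},\dots,m_{\sigma(n)})$. We keep the points where they are and hand the same masses out in another order. Can the configuration still be central?

**Definition (super central configuration).** Let $q$ be a central configuration for $m$. Put
$$S_m(q)=\{\,m_\sigma:\ \sigma \text{ a permutation},\ m_\sigma\neq m,\ q \text{ is a central configuration for } m_\sigma\,\}.$$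
The configuration is super central if $S_m(q)\ne\emptyset$; $\#S_m(q)$ is the number of elements of $S_m(q)$. Elements are counted as vectors, so exchanging two equal masses produces nothing new.

The problem, taken from the volume listed as "Zhifu Xie Editors" (doi:10.1007/978-1-4614-4559-3), records two facts. In the collinear three-body problem, if $S_m(q)\neq\emptyset$ then $S_m(q)$ is either $\{(m_3,m_1,m_2)\}$ or $\{(m_2,m_3,m_1)\}$. In the collinear four-body problem, $\#S_m(q)\le1$ always. The conjecture is that $\#S_m(q)$ is zero or one for every $n$. It is true.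

**Theorem 2.** $\#S_m(q)\in\{0,1\}$ for all $n\ge3$, all positive $m$, and all collinear central configurations $q$ for $m$.

For ordered points $q_1<\dots<q_n$ and $f(r)=r^{-2}$, the $(k,j)$ entry of $A(q)$ is $(q_j-q_k)/|q_j-q_k|^3$ for $j\neq k$. So with $b=\lambda c$, the system (1) reads
$$A(q)\,m+\lambda q-b\mathbf 1=0. \tag{2}$$
For fixed $q$ this is linear in $(m,\lambda,b)$. Let us watch it on two examples with $n=3$.

**Example 1: $q=(-1,0,1)$.** The three equations are
$$m_2+\tfrac14m_3-\lambda-b=0,\qquad -m_1+m_3-b=0,\qquad -\tfrac14m_1-m_2+\lambda-b=0.$$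
The first plus the third give $\frac14(m_3-m_1)=2b$, and the second gives $b=m_3-m_1$. So $m_1=m_3$, $b=0$, and $\lambda=m_2+\frac14m_1$. The solution space is $2$-dimensional, and its mass vectors are the $(\alpha,\beta,\alpha)$. Fixing the sum to be $3$ leaves the line $(\alpha,3-2\alpha,\alpha)$. This line meets a sphere about the origin in at most two points: for instance $(\frac12,2,\frac12)$ and $(\frac32,0,\frac32)$ both have $\sum m_k^2=\frac92$. The second is not a rearrangement of the first. In general the only rearrangement of $(\alpha,\beta,\alpha)$ with equal first and last entries is itself, so $S_m(q)=\emptyset$ here.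

**Example 2: $q=(-4,0,5)$.** Here
$$A=\begin{pmatrix}0&\frac1{16}&\frac1{81}\\-\frac1{16}&0&\frac1{25}\\-\frac1{81}&-\frac1{25}&0\end{pmatrix},\qquad v=\begin{pmatrix}\frac1{25}\\-\frac1{81}\\\frac1{16}\end{pmatrix},\qquad d=\begin{pmatrix}5\\-9\\4\end{pmatrix}.$$
One checks row by row that $Av=0$, and that
$$Ad=\left(-\tfrac{665}{1296},\,-\tfrac{61}{400},\,\tfrac{604}{2025}\right)^T=\tfrac{2921}{32400}\,q-\tfrac{61}{400}\mathbf 1 .$$
(Over the denominator $32400$ the entries of $Ad$ are $-16625,\,-4941,\,9664$; the differences are $11684=4\cdot2921$ and $14605=5\cdot2921$.) So $(v,0,0)$ and $\left(d,-\frac{2921}{32400},-\frac{61}{400}\right)$ solve (2). Now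
$$m=1976400\,v-3139\,d=(63361,\,3851,\,110969),$$
$$m'=1976400\,v-15041\,d=(3851,\,110969,\,63361).$$
Both solve (2) for suitable $\lambda,b$, and both are positive. Moreover $m'=(m_2,m_3,m_1)$ is a rearrangement of $m$. In each case $b=\lambda c$ holds automatically: multiply (2) by $m^T$, use $m^TAm=0$, and get $\lambda\sum m_kq_k=b\sum m_k$. So $q$ is a super central configuration for $m$. The two constants are $\lambda=3139\cdot\frac{2921}{32400}$ and $\lambda'=15041\cdot\frac{2921}{32400}$, which differ. The center of mass is the same for both, because $d\cdot q=-20+20=0$.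

The remaining results of the lecture extend the bound and show that it is attained. For a force law $f$, we say that $q$ is central for a real mass vector $m$ with $\sum m_k\ne0$ if
$$\sum_{j\ne k}m_jf(|q_j-q_k|)\operatorname{sgn}(q_j-q_k)+\lambda(q_k-c)=0,\qquad k=1,\dots,n, \tag{3}$$
for some constant $\lambda$, with $c=\sum m_kq_k/\sum m_k$. For ordered points this is again (2), with $A(q)$ built from $f$.

**Theorem 3.**

- (a) Let the force law be any $f$ as above, $n\ge2$, $q$ a collinear configuration, and $M\ne0$, $K$ real. There are at most two real mass vectors $m$ with $\sum m_k=M$ and $\sum m_k^2=K$ for which $q$ is central.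
- (b) In the setting of (a), if $q$ is central for $m\neq m'$ with $\sum m_k=\sum m_k'\ne0$, with constants $(\lambda,c)$ and $(\lambda',c')$, then exactly one of $\lambda=\lambda'$, $c=c'$ holds. If $n$ is odd, then $c=c'$ and $\lambda\neq\lambda'$.
- (c) (Newtonian case.) For every $n\ge3$ and every $n$-cycle $\sigma$ there are a positive $m$ and a collinear central configuration $q$ for $m$ with $S_m(q)=\{m_\sigma\}$. So the bound $1$ is attained for every $n$.

## 3. From invertibility to the bound: a line meets a sphere

In this section we assume Theorem 1 and prove Theorem 2. Take $f(r)=r^{-2}$. Relabelling points and masses simultaneously carries $S_m(q)$ bijectively to the corresponding set for the relabelled data, so we may assume $q_1<\dots<q_n$. Write $A=A(q)$ and let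
$$Y=\{(m,\lambda,b)\in\mathbf R^n\times\mathbf R\times\mathbf R:\ Am+\lambda q-b\mathbf 1=0\}.$$
If $q$ is central for $m$ with constant $\lambda$ and center of mass $c$, then $(m,\lambda,\lambda c)\in Y$.

The system defining $Y$ consists of $n$ equations in $n+2$ unknowns, so $\dim Y\ge2$. For generic coefficients one expects equality. But the configurations we care about are special, so we need equality for every $q$. This is what Theorem 1 provides.

**Step A: $\dim Y=2$.** The purpose is to show that the $n$ equations are independent, i.e. that the $n\times(n+2)$ matrix $[A,\,q,\,-\mathbf 1]$ has rank $n$. Suppose $w\in\mathbf R^n$ satisfies $w^T[A,q,-\mathbf 1]=0$. From $w^TA=0$ and skew-symmetry, $Aw=0$. From the last column, $\mathbf 1^Tw=0$.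

- If $n$ is even, then $\det A=(\operatorname{Pf}A)^2>0$, so $w=0$.
- If $n$ is odd, then $\hat A\binom w0=\binom{Aw}{-\mathbf 1^Tw}=0$ and $\det\hat A=(\operatorname{Pf}\hat A)^2>0$, so $w=0$.

Hence the rows are independent and $\dim Y=(n+2)-n=2$. For later use we record what was just shown:
$$Aw=0\ \text{ and }\ \mathbf 1^Tw=0\quad\Longrightarrow\quad w=0. \tag{4}$$

**Step B: the projection $(m,\lambda,b)\mapsto m$ is injective on $Y$.** This lets us transfer statements about $Y$ to mass vectors. If $m=0$, then $\lambda q=b\mathbf 1$. Since the $q_k$ are distinct and $n\ge2$, we get $\lambda=0$ and then $b=0$.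

**Step C: three rearrangements are impossible.** Suppose $m^{(1)}\ne m^{(2)}$ both lie in $S_m(q)$, and put $m^{(0)}=m$. These are three distinct vectors that are rearrangements of one another. Rearranging preserves $M=\sum m_k>0$ and $K=\sum m_k^2$. Each $m^{(i)}$ lifts to a point of $Y\cap\{\sum m_k=M\}$. The linear functional $\sum m_k$ takes the nonzero value $M$ on the $2$-dimensional space $Y$, so this level set is an affine line. By Step B its image in $\mathbf R^n$ is an affine line $\{p+tv:t\in\mathbf R\}$ with $v\neq0$. All three $m^{(i)}$ lie on it and also on $\{|m|^2=K\}$. But $|p+tv|^2=K$ is a quadratic equation in $t$ with leading coefficient $|v|^2>0$, so it has at most two solutions. This is a contradiction, hence $\#S_m(q)\le1$. This proves Theorem 2, given Theorem 1. $\blacksquare$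

## 4. Six points: where comparing terms breaks down

It remains to prove Theorem 1. The cases $N\le4$ suggest two approaches.

The first is superposition. For $f=e^{-\kappa r}$ and $N=4$ we have $f_{13}f_{24}=f_{14}f_{23}$, both equal to $e^{-\kappa(x_3+x_4-x_1-x_2)}$, so $\operatorname{Pf}A=f_{12}f_{34}>0$. A general $f$ is a superposition of exponentials. But already for $N=4$ the Pfaffian is quadratic in $f$, and positivity of Pfaffians does not pass to sums. With $J=\begin{pmatrix}0&1\\-1&0\end{pmatrix}$, the matrices $J\oplus J$ and $(-J)\oplus(-J)$ both have Pfaffian $1$, and their sum is $0$.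

The second is to beat each negative term by a positive one. For $i<j<k<l$ we have two uncrossing inequalities,
$$f_{ik}f_{jl}\le f_{il}f_{jk},\qquad f_{ik}f_{jl}\le f_{ij}f_{kl}.$$
The first is the log-convexity inequality from Section 1, and the second holds because $f$ is decreasing. For $N=4$ the first one finished the job. Now take $N=6$. Place the six indices on a circle; crossings of matched pairs are crossings of chords. There are $5$ noncrossing matchings. In a matching with exactly one crossing, one chord crosses neither of the other two. The remaining four points are then matched in the unique crossed way. If both sides of the special chord contained some of these four points, the split would be $1+3$ or $2+2$, and a crossed chord would then cross the special chord. So the special chord joins cyclic neighbors, and conversely each of the $6$ pairs of neighbors gives one such matching. Thus there are $6$ matchings with one crossing, and all six terms are negative. Uncrossing the crossed pair in either way produces a noncrossing matching, since the special chord joins neighbors and crosses nothing. So six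 negative terms would have to be paid for by five positive ones, and no assignment of this kind exists, even with fractional weights. The theorem is not contradicted, but this bookkeeping cannot prove it.

The way around is to stop comparing terms and to look at the Pfaffian as a function of $x$. Every term is a product of functions of disjoint pairs of variables. If each factor solves a suitable linear evolution equation, then so does the product, and hence so does the whole Pfaffian, even though it is not linear in $f$. Then a maximum principle can see the sign of the sum at once.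

## 5. The flow $e^{-\kappa r}\mapsto e^{-\kappa r-2\kappa^2h}$

Introduce a parameter $h\ge0$ and put
$$u(r,h)=\int e^{-\kappa r-2\kappa^2h}\,d\mu(\kappa).$$
It does three things: it satisfies a heat-type equation, it is finite at $r=0$ when $h>0$ (where $f$ itself may blow up), and it dies out as $h\to\infty$. In the Newtonian case, for instance, $u(0,h)=\int_0^\infty\kappa e^{-2\kappa^2h}d\kappa=\frac1{4h}$.

**Step 1: regularity and basic properties of $u$.** We need enough smoothness to differentiate freely. Each derivative of the integrand is bounded by a constant times $\kappa^je^{-\kappa r-2\kappa^2h}$ for some $j\ge0$.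

- For $r\ge r_0>0$ and $h\ge0$, $\kappa^je^{-\kappa r-2\kappa^2h}\le\kappa^je^{-\kappa r_0}\le Ce^{-\kappa r_0/2}$, and $\int e^{-\kappa r_0/2}d\mu=f(r_0/2)<\infty$.
- For $r\ge-R$ and $h\ge h_0>0$, $\kappa^je^{-\kappa r-2\kappa^2h}\le\kappa^je^{\kappa R-2\kappa^2h_0}\le Ce^{-\kappa}$, and $\int e^{-\kappa}d\mu=f(1)<\infty$.

So by dominated convergence we may differentiate under the integral to all orders. The function $u$ is smooth on $\{r>0,\ h\ge0\}$ (with one-sided derivatives in $h$ at $h=0$) and on $\{r\in\mathbf R,\ h>0\}$. Moreover
$$u(r,0)=f(r)\quad(r>0),\qquad \partial_hu+2\,\partial_r^2u=0, \tag{5}$$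
the latter because $\partial_h$ produces the factor $-2\kappa^2$ and $\partial_r^2$ the factor $\kappa^2$. Finally
$$0<u(r,h)\le u(0,h)<\infty\qquad(r\ge0,\ h>0), \tag{6}$$
and $u(0,h)$ is nonincreasing in $h$ and tends to $0$ as $h\to\infty$. The last claim is dominated convergence: for $h\ge h_0$ the integrand is at most $e^{-2\kappa^2h_0}\le Ce^{-\kappa}$, and it tends to $0$ for every $\kappa>0$.

**Definition ($W_N$).** Let $\Omega_N=\{x_1<\dots<x_N\}\subset\mathbf R^N$. For $N$ even, $W_N(x,h)$ is the Pfaffian of the skew matrix with entries $u(x_j-x_i,h)$ for $i<j$. For $N$ odd, it is the Pfaffian of that matrix bordered by $\mathbf 1$ as in $\hat A$.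

So $W_0=W_1=1$, $W_2=u(x_2-x_1,h)$, and
$$W_3=u(x_2-x_1,h)-u(x_3-x_1,h)+u(x_3-x_2,h).$$
By Step 1, $W_N$ is smooth on $\Omega_N\times[0,\infty)$ and on $\overline{\Omega_N}\times(0,\infty)$. By (5), $W_N(x,0)$ is the Pfaffian of Theorem 1.

**Step 2: the equation $\partial_hW_N+\Delta_xW_N=0$.** This makes a linear maximum principle available. Up to sign, a term of $W_N$ is a product of factors $u(x_j-x_i,h)$ over disjoint pairs $\{i,j\}$. For $N$ odd, the index matched with the border contributes the factor $1$, and its variable does not appear. By (5) each factor satisfies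
$$(\partial_h+\partial_{x_i}^2+\partial_{x_j}^2)\,u(x_j-x_i,h)=(\partial_hu+2\,\partial_r^2u)(x_j-x_i,h)=0 .$$
Apply $\partial_h+\Delta_x$ to the product. By the Leibniz rule $\partial_h$ gives a sum in which one factor at a time is differentiated. Since each variable occurs in only one factor, $\Delta_x$ gives a sum in which $\partial_{x_i}^2+\partial_{x_j}^2$ acts on the factor of the pair $\{i,j\}$ alone. Adding factor by factor gives $0$.

**Step 3: values at a collision.** This makes an induction possible: on $\partial\Omega_N$ the function reduces to $W_{N-2}$. We claim that if $x\in\overline{\Omega_N}$ has $x_i=x_{i+1}$ and $h>0$, then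
$$W_N(x,h)=u(0,h)\,W_{N-2}(x\text{ without }x_i,x_{i+1},\,h). \tag{7}$$
Let $B$ be the matrix whose Pfaffian is $W_N$. Since $x_i=x_{i+1}$, rows $i$ and $i+1$ of $B$ agree outside columns $i,i+1$ (including the border entry if $N$ is odd). Subtract row $i+1$ from row $i$, and then column $i+1$ from column $i$. This replaces $B$ by $TBT^T$ with $\det T=1$, so the Pfaffian is unchanged. After the row operation, row $i$ vanishes outside columns $i,i+1$. Its entries in those two columns are $B_{ii}-B_{i+1,i}=u(0,h)$ and $B_{i,i+1}-B_{i+1,i+1}=u(0,h)$. After the column operation the $(i,i)$ entry is $u(0,h)-u(0,h)=0$. So the only nonzero entry of row $i$ is $u(0,h)$, in column $i+1$, and only matchings containing $\{i,i+1\}$ contribute. An adjacent pair crosses no other pair, so its presence does not affect the sign. Rows and columns other than $i,i+1$ were not changed among themselves, so the remaining factor is the Pfaffian defining $W_{N-2}$. This is (7). For $N=3$ and $x_1=x_2$ one sees it directly: $W_3=u(0,h)-u(x_3-x_1,h)+u(x_3-x_2,h)=u(0,h)$.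

**Step 4: decay.** This supplies the data at the far end of the $h$-axis. Let $N\ge2$ and let $C_N$ be the number of matchings. Every term contains exactly $\lfloor N/2\rfloor\ge1$ factors $u$, so by (6)
$$|W_N(x,h)|\le C_N\,u(0,h)^{\lfloor N/2\rfloor}\qquad\text{on }\overline{\Omega_N}\times(0,\infty). \tag{8}$$
The right side is nonincreasing in $h$ and tends to $0$. So $W_N$ is bounded on $\overline{\Omega_N}\times[h_0,\infty)$ for each $h_0>0$, and tends to $0$ uniformly in $x$ as $h\to\infty$.

In the variable $t=-h$, Step 2 says that $W_N$ solves the heat equation $\partial_tW=\Delta W$. It starts from $0$ at $h=\infty$, has boundary values governed by $W_{N-2}$, and flows toward the Pfaffian that we want at $h=0$.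

## 6. The maximum principle on the cone $x_1<\dots<x_N$

**Proposition.** $W_N\ge0$ on $\overline{\Omega_N}\times(0,\infty)$, and $W_N>0$ on $\Omega_N\times[0,\infty)$.

At $h=0$ the second assertion is exactly Theorem 1. The proof is by induction on $N$ in steps of $2$. The cases $N=0,1$ are trivial, since $W_0=W_1=1$. Let $N\ge2$ and assume the proposition for $N-2$.

**Step 5: $W_N\ge0$.** We run a weak maximum principle. Since the domain is unbounded, we add a growing barrier. Fix $h_0>0$ and $\varepsilon>0$. By (8) choose $T>h_0$ with $W_N\ge-\varepsilon$ for all $h\ge T$. Put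
$$\psi(x,h)=|x|^2+(2N+1)(T-h).$$
On $[h_0,T]$ we have $\psi\ge0$, and $(\partial_h+\Delta)\psi=-(2N+1)+2N=-1$. For $\delta>0$ let
$$Z=W_N+\varepsilon+\delta\psi\qquad\text{on }\overline{\Omega_N}\times[h_0,T].$$
Then $(\partial_h+\Delta)Z=-\delta$ by Step 2. Suppose $Z$ is negative somewhere. Since $W_N$ is bounded on this set, $Z>0$ once $|x|$ is large. So $Z$ attains a negative minimum at some $(x^*,h^*)$.

- It is not at $h=T$: there $Z\ge-\varepsilon+\varepsilon+\delta\psi\ge0$.
- It is not on $\partial\Omega_N$: there two neighboring coordinates coincide, so by (7), (6) and the induction hypothesis $W_N\ge0$, and $Z\ge\varepsilon>0$.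

Hence $x^*\in\Omega_N$ and $h^*\in[h_0,T)$. Minimality for $h\ge h^*$ gives $\partial_hZ\ge0$ (this covers $h^*=h_0$), and minimality in $x$ at an interior point gives $\Delta Z\ge0$. So $(\partial_h+\Delta)Z\ge0$ there, contradicting the value $-\delta<0$.

Therefore $Z\ge0$. Letting $\delta\to0$ gives $W_N\ge-\varepsilon$ for $h\in[h_0,T]$, and for $h\ge T$ this holds by the choice of $T$. Letting $\varepsilon\to0$ gives $W_N\ge0$ for $h\ge h_0$, and $h_0>0$ was arbitrary. By continuity also $W_N\ge0$ on $\Omega_N\times\{0\}$.

**Step 6: $W_N>0$ on $\Omega_N\times[0,\infty)$.** The tool is the strong maximum principle for the heat equation (Evans, *Partial Differential Equations*, §2.3.3, Thm. 4), in its form for minima. Let $U$ be bounded, open and connected. If a solution of $w_t=\Delta w$ in $U\times(0,\tau]$, continuous on $\overline U\times[0,\tau]$, attains its minimum at a point $(x_0,t_0)$ with $x_0\in U$ and $0<t_0\le\tau$, then $w$ is constant on $\overline U\times[0,t_0]$. The final time $t_0=\tau$ is allowed. We need this because we want to reach $h=0$.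

Suppose $W_N(x_0,h_1)=0$ with $x_0\in\Omega_N$ and $h_1\ge0$. Take any bounded connected open $U\ni x_0$ with $\overline U\subset\Omega_N$ and any $h_2>h_1$. Set $w(x,t)=W_N(x,h_2-t)$ on $\overline U\times[0,h_2-h_1]$. By Step 2, $w_t=\Delta w$. By Step 5, $w\ge0$. And $w$ takes its minimum $0$ at $x_0$ at the final time. So $W_N=0$ on $\overline U\times[h_1,h_2]$. The convex set $\Omega_N$ is exhausted by such $U$, and $h_2$ is arbitrary, so $W_N\equiv0$ on $\Omega_N\times[h_1,\infty)$. By continuity $W_N=0$ on $\overline{\Omega_N}\times(h_1,\infty)$.

But take a point with $x_1=x_2<x_3<\dots<x_N$ and $h>h_1$. By (7) and the induction hypothesis,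
$$W_N(x,h)=u(0,h)\,W_{N-2}(x_3,\dots,x_N,h)>0,$$
a contradiction. This completes the induction, and with it the proofs of Theorem 1 and Theorem 2. $\blacksquare$

## 7. Other force laws, and what happens to $\lambda$ and $c$

**Proof of Theorem 3(a).** Relabel so that $q_1<\dots<q_n$. A mass vector for which $q$ is central in the sense of (3) lifts to $(m,\lambda,\lambda c)\in Y$, where $Y$ is now built from $f$. Step A used only Theorem 1, which holds for every $f$ and every $N$. Step B used only that the $q_k$ are distinct and $n\ge2$. Neither used positivity of the masses. So if there is any such $m$ with $\sum m_k=M$, the functional $\sum m_k$ takes the nonzero value $M$ on the $2$-dimensional space $Y$. The admissible mass vectors with this sum then lie on one affine line, and at most two of its points satisfy $\sum m_k^2=K$. $\blacksquare$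

**Proof of Theorem 3(b).** Order the points as before. Let $d=m'-m\neq0$, $M=\sum m_k$, $b=\lambda c$, $b'=\lambda'c'$, $\Delta\lambda=\lambda'-\lambda$, $\Delta b=b'-b$. Subtracting the two copies of (2),
$$Ad+\Delta\lambda\,q-\Delta b\,\mathbf 1=0,\qquad \sum d_k=0. \tag{9}$$

**Step 1: at least one equality holds.** Multiply (9) by $d^T$. Since $d^TAd=0$ and $d^T\mathbf 1=0$, we get $0=\Delta\lambda\,(d\cdot q)$. Now $d\cdot q=\sum m_k'q_k-\sum m_kq_k=M(c'-c)$, so $\Delta\lambda\,M(c'-c)=0$ with $M\ne0$.

**Step 2: not both hold.** If $\lambda=\lambda'$ and $c=c'$, then $\Delta\lambda=\Delta b=0$, so $Ad=0$ and $\mathbf 1^Td=0$. By (4), $d=0$, a contradiction.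

**Step 3: for $n$ odd, $\Delta\lambda\neq0$.** Suppose $\Delta\lambda=0$, so $Ad=\Delta b\,\mathbf 1$. A skew matrix of odd size is singular, so there is $v\neq0$ with $Av=0$. By (4), $\mathbf 1^Tv\ne0$. Since $v^TA=-(Av)^T=0$, we get $0=v^TAd=\Delta b\,(v^T\mathbf 1)$, hence $\Delta b=0$. Then $Ad=0$ and $\mathbf 1^Td=0$ give $d=0$, a contradiction. So $\lambda\ne\lambda'$, and by Step 1, $c=c'$. $\blacksquare$

**Remark ($n=3$).** Part (b) explains the form of the three-body statement quoted in Section 2. Let $m_\sigma\in S_m(q)$ and $d=m_\sigma-m$. Then $\sum d_k=0$, so $d$ does not have exactly one nonzero entry. By (b), $c=c'$, i.e. $d\cdot q=0$. If $d$ had exactly two nonzero entries, it would be $\alpha$ and $-\alpha$ in positions $i,j$, and $\alpha(q_i-q_j)=0$ would force $\alpha=0$. So all three entries are nonzero, $\sigma$ has no fixed point, and $\sigma$ is a $3$-cycle. With Theorem 2, $S_m(q)$ is $\{(m_2,m_3,m_1)\}$ or $\{(m_3,m_1,m_2)\}$ whenever it is nonempty. Example 2 shows the first case.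

## 8. Every $n$-cycle occurs: perturbing equal masses

We prove Theorem 3(c). The force law is Newtonian. We look for $m$ near $\mathbf 1$. For $q$ near the equal-mass configuration, the masses of fixed total that make $q$ central lie on a line with some direction $d(q)$. We adjust $m$ so that stepping along this line takes $m$ to $m_\sigma$.

**Step 1: a smooth family $q(m)$ of central configurations.** On the cone $\{q_1<\dots<q_n\}$ consider
$$\Phi(q)=\sum_{i<j}(q_j-q_i)^{-1}+\tfrac12\sum_kq_k^2 .$$
Let $e_i$ denote the standard basis vectors. The Hessian of $\Phi$ is $\sum_{i<j}2(q_j-q_i)^{-3}(e_j-e_i)(e_j-e_i)^T+I$, which is positive definite. All terms of $\Phi$ are nonnegative, so $\Phi\to+\infty$ at the boundary of the cone and at infinity, and $\Phi$ has a minimizer $q^0$. Define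
$$F_k(q,m)=\sum_{j\neq k}\frac{m_j(q_j-q_k)}{|q_j-q_k|^3}+q_k .$$
The derivative of $\Phi$ with respect to $q_k$ receives $+(q_j-q_k)^{-2}$ from each $j>k$, $-(q_k-q_j)^{-2}$ from each $j<k$, and $q_k$. So $\partial\Phi/\partial q_k=F_k(q,\mathbf 1)$. Hence $F(q^0,\mathbf 1)=0$, and $\partial F/\partial q$ at $(q^0,\mathbf 1)$ is the Hessian of $\Phi$, which is invertible. By the implicit function theorem there is a smooth map $m\mapsto q(m)$ near $\mathbf 1$ with $F(q(m),m)=0$, $q(\mathbf 1)=q^0$, and $q(m)$ ordered. Multiply $F_k=0$ by $m_k$ and sum over $k$. The double sum cancels by antisymmetry, leaving $\sum m_kq_k=0$. So $q(m)$ is central for $m$ with $\lambda=1$ and $c=0$, i.e. $(m,1,0)\in Y(q(m))$.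

**Step 2: the direction $d(q)$.** We want a smoothly varying nonzero element of $Y(q)$ with mass sum $0$. Consider the $(n+1)\times(n+2)$ matrix obtained from $[A(q),\,q,\,-\mathbf 1]$ by adding the row $(\mathbf 1^T,0,0)$. Its kernel is $\{(m,\lambda,b)\in Y(q):\sum m_k=0\}$. At $q^0$ the kernel has dimension $1$, because $\dim Y(q^0)=2$ by Step A of Section 3, and $(\mathbf 1,1,0)\in Y(q^0)$ has mass sum $n\ne0$. So the matrix has full rank $n+1$ at $q^0$, hence also for $q$ near $q^0$. Let $\eta(q)$ be the vector of its signed maximal minors. It is smooth in $q$ and nonzero by full rank. It is orthogonal to every row, since each such product is a determinant with a repeated row. So $\eta(q)$ spans the kernel. Let $d(q)\in\mathbf R^n$ be its first $n$ coordinates. Then $\sum d_k(q)=0$, and $d(q)\ne0$ by Step B of Section 3.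

**Step 3: solving for the masses.** Let $\sigma$ be an $n$-cycle, $(Pa)_k=a_{\sigma(k)}$, and $E=\{a\in\mathbf R^n:\sum a_k=0\}$. The map $I-P$ sends $E$ into $E$. If $Pa=a$, then $a$ is constant along the single cycle of $\sigma$, so $a$ is a constant vector, and in $E$ this forces $a=0$. Hence $I-P:E\to E$ is invertible. We want $m=\mathbf 1+\varepsilon a$ with $m_\sigma-m=-\varepsilon(I-P)a$ equal to $-\varepsilon\,d(q(m))$. So consider, for $a\in E$,
$$\Psi(a,\varepsilon)=(I-P)a-d\big(q(\mathbf 1+\varepsilon a)\big)\in E,$$
which is smooth for $a$ in a bounded set and $\varepsilon$ small. At $\varepsilon=0$ its unique zero is $a_0=(I-P)^{-1}d(q^0)$. There $\partial_a\Psi=I-P$, because differentiating the second term in $a$ produces a factor $\varepsilon$. By the implicit function theorem, for small $\varepsilon\neq0$ there is $a=a(\varepsilon)$ near $a_0$ with $\Psi(a,\varepsilon)=0$. For small $\varepsilon$ the vector $m=\mathbf 1+\varepsilon a$ is positive. Put $q=q(m)$.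

**Step 4: $q$ is central for $m_\sigma$.** The vector $(m,1,0)-\varepsilon\eta(q)$ lies in $Y(q)$, and its mass part is
$$m-\varepsilon d(q)=\mathbf 1+\varepsilon a-\varepsilon(I-P)a=\mathbf 1+\varepsilon Pa=m_\sigma .$$
So $Am_\sigma+\lambda'q-b'\mathbf 1=0$ for some $\lambda',b'$. We still need $b'=\lambda'c'$, where $c'$ is the center of mass for $m_\sigma$. Multiplying by $m_\sigma^T$ and using $m_\sigma^TAm_\sigma=0$ gives $\lambda'(m_\sigma\cdot q)=b'\sum m_k$, which is exactly this. Hence $q$ is a central configuration for $m_\sigma$. Also $m_\sigma\ne m$, since $m-m_\sigma=\varepsilon d(q)\neq0$. Thus $m_\sigma\in S_m(q)$, and Theorem 2 gives $S_m(q)=\{m_\sigma\}$. $\blacksquare$
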